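\title{A Pfaffian at $\tau=-1$ and vertically symmetric alternating sign matrices}

\begin{abstract}
A Pfaffian $f_n(\tau,t)$, which is a generating polynomial of restricted column-strict plane partitions, specializes at $\tau=1$ to the refined enumeration of $n\times n$ alternating sign matrices. We prove a conjectured evaluation at $\tau=-1$: up to a factor $1-t$ or $t$, the polynomial $f_n(-1,t)$ is a number of vertically symmetric alternating sign matrices times a refined enumeration of such matrices. We embed $f_n(-1,t)$ in a two-parameter Pfaffian, factor the latter into two Hankel determinants, and identify each factor by means of the Razumov--Stroganov formula and a symmetry of order three.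
\end{abstract}

\section{Introduction}

\subsection*{Alternating sign matrices}
An \emph{alternating sign matrix} (ASM) is a square matrix with entries in $\{0,1,-1\}$ such that in every row and every column the nonzero entries alternate in sign, starting and ending with $1$. The first row cannot contain a $-1$, since no column starts with $-1$; so it contains a unique $1$, and the same holds for the first column. For $n\ge1$ let
\[
A_n(t)=\sum_{A}t^{c(A)-1},
\]
summed over all $n\times n$ ASMs $A$, where $c(A)$ is the column of the $1$ in the first row. For example, $A_3(t)=2+3t+2t^2$.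

For odd $n$, a \emph{vertically symmetric} ASM (VSASM) of size $n$ is an $n\times n$ ASM that is invariant under reflection in its middle column; let $A_n^{\mathrm{VS}}$ be their number. The $1$ in the first row of a VSASM lies in the middle column, so its position carries no information, and one records instead the row $r(A)$ of the $1$ in the first column. For $n\ge3$ the first and the last row have their only $1$ in the middle column, so $2\le r(A)\le n-1$, and we put
\[
A_n^{\mathrm{VS}}(t)=\sum_A t^{r(A)-2},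
\]
summed over all VSASMs of size $n$. The three VSASMs of size $5$ are
\[
\left(\begin{smallmatrix}0&0&1&0&0\\1&0&-1&0&1\\0&0&1&0&0\\0&1&-1&1&0\\0&0&1&0&0\end{smallmatrix}\right),\qquad
\left(\begin{smallmatrix}0&0&1&0&0\\0&1&-1&1&0\\1&-1&1&-1&1\\0&1&-1&1&0\\0&0&1&0&0\end{smallmatrix}\right),\qquad
\left(\begin{smallmatrix}0&0&1&0&0\\0&1&-1&1&0\\0&0&1&0&0\\1&0&-1&0&1\\0&0&1&0&0\end{smallmatrix}\right),
\]
with $r=2,3,4$. The first values are $A^{\mathrm{VS}}_1=1$, $A^{\mathrm{VS}}_3=1$, $A^{\mathrm{VS}}_5=3$, $A^{\mathrm{VS}}_7=26$ and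
\[
A_3^{\mathrm{VS}}(t)=1,\qquad A_5^{\mathrm{VS}}(t)=1+t+t^2,\qquad A_7^{\mathrm{VS}}(t)=3+6t+8t^2+6t^3+3t^4 .
\]

\subsection*{The Pfaffian}
Let $S_N$ be the $N\times N$ skew-symmetric matrix whose $(i,j)$ entry for $i<j$ is $(-1)^{j-i-1}$, let $J_n=(\delta_{i,n+1-j})_{1\le i,j\le n}$, and let $O_n$ be the $n\times n$ zero matrix. For $n\ge1$ let $N$ be the least integer with $N\ge 2n-1$ and $n+N$ even, and let $B=B_{n,N}=(b_{ij})$ be the $n\times N$ matrix with $b_{1j}=\delta_{1j}$ and
\[
b_{ij}=\tau^{\,j-i}\left(\binom{i-2}{j-i}+t\binom{i-2}{j-i-1}\right)\qquad(2\le i\le n),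
\]
where $\binom ab=0$ unless $0\le b\le a$. Define
\begin{equation}\label{eq:deff}
f_n(\tau,t)=\operatorname{Pf}\begin{pmatrix}O_n&J_nB\\-B^TJ_n&S_N\end{pmatrix}.
\end{equation}
In \cite{Talk} it is proved that, for every $k=1,\dots,n$, this Pfaffian equals a generating polynomial $f_{k,n}(\tau,t)$ of restricted column-strict plane partitions, objects related to totally symmetric self-complementary plane partitions; so $f_{k,n}$ does not depend on $k$, and we drop the index. It is also shown there that $f_n(1,t)=A_n(t)$ for all $n\ge1$. We use neither fact; \eqref{eq:deff} is our definition.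

What $\tau$ measures is seen from Lemma~\ref{lem:minors} below: $f_n(\tau,t)$ is the sum of all maximal minors $\det B_I$, where $I$ runs over the $n$-subsets of the columns. Since $b_{ij}$ carries the factor $\tau^{j-i}$, the minor $\det B_I$ is $\tau^{\|I\|-\binom{n+1}2}$ times its value at $\tau=1$, where $\|I\|$ is the sum of the elements of $I$. So $f_n(\tau,t)$ splits $A_n(t)$ according to $\|I\|$, and $f_n(-1,t)$ is the signed version of the same sum. For $n=3$, $N=5$ the rows of $B$ are $(1,0,0,0,0)$, $(0,1,t\tau,0,0)$ and $(0,0,1,(1+t)\tau,t\tau^2)$. The nonzero minors contain column $1$ and equal $1$, $(1+t)\tau$, $t\tau^2$, $t(1+t)\tau^2$, $t^2\tau^3$, so that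
\[
f_3(\tau,t)=1+(1+t)\tau+t(2+t)\tau^2+t^2\tau^3,\qquad f_3(1,t)=A_3(t),\qquad f_3(-1,t)=t .
\]
The next values given in \cite{Talk} are
\[
\begin{aligned}
f_4(-1,t)&=(1-t)(1+t+t^2), & f_6(-1,t)&=3(1-t)(3+6t+8t^2+6t^3+3t^4),\\
f_5(-1,t)&=3t(1+t+t^2), & f_7(-1,t)&=26t(3+6t+8t^2+6t^3+3t^4).
\end{aligned}
\]
One recognizes the numbers and polynomials listed above, and the pattern is stated as a conjecture for $n\ge3$ in \cite{Talk}. Our main result is that the conjecture is true.

\begin{theorem}\label{thm:main}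
Let $n\ge2$.
\begin{enumerate}
\item If $n$ is even, then $f_n(-1,t)=A_{n-1}^{\mathrm{VS}}\cdot(1-t)A_{n+1}^{\mathrm{VS}}(t)$.
\item If $n$ is odd, then $f_n(-1,t)=A_n^{\mathrm{VS}}\cdot tA_n^{\mathrm{VS}}(t)$.
\end{enumerate}
\end{theorem}

\subsection*{A second parameter}
Why should a signed sum be a \emph{product} of two enumerations? The constants in Theorem~\ref{thm:main} are themselves values of the polynomials: $A_n^{\mathrm{VS}}=A_n^{\mathrm{VS}}(1)$ by definition, and $A^{\mathrm{VS}}_{n-1}=A^{\mathrm{VS}}_{n+1}(0)$ by Lemma~\ref{lem:RS}, as the values $1$ and $3$ above illustrate. So for $n=2s+2$ and for $n=2s+3$ the answer contains $A^{\mathrm{VS}}_{2s+3}(t)A^{\mathrm{VS}}_{2s+3}(t_2)$ with $t_2=0$ and $t_2=1$, respectively, and one looks for an identity with two parameters that play the same role. For $\tau=-1$ the rows $2,\dots,n$ of $B$ are the coefficient vectors of the polynomials $(u-u^2)^l(1-tu)$, $0\le l\le n-2$. The place for a second parameter is a second linear factor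 $1-t_2u$: it disappears for $t_2=0$, and for $t_2=1$ it is, up to a factor $u$, one more power of $u-u^2$.

\begin{theorem}\label{thm:two}
For $s\ge0$ let $\mathcal B_s(t_1,t_2)$ be the matrix whose rows are the coefficient vectors of the polynomials $(u-u^2)^i(1-t_1u)(1-t_2u)$, $0\le i\le 2s$. The sum of all its maximal minors equals
\[
(1-t_1)A^{\mathrm{VS}}_{2s+3}(t_1)\cdot(1-t_2)A^{\mathrm{VS}}_{2s+3}(t_2).
\]
\end{theorem}

Each factor arises in the proof as a Hankel determinant. For $k\ge1$ and $s\ge0$ put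
\begin{equation}\label{eq:defh}
h_k(z)=\frac1k\left[\binom{3k}{k-1}+z\binom{3k}{k+1}\right],\qquad H_s(z)=\det\bigl(h_{i+j-1}(z)\bigr)_{1\le i,j\le s},
\end{equation}
with $H_0=1$. Each $h_k$ is affine in $z$, so $\deg H_s\le s$, and
\[
\widehat H_s(t)=(1-t)^{2s}H_s\!\left(\frac t{(1-t)^2}\right)
\]
is a polynomial in $t$.

\begin{theorem}\label{thm:hankel}
For $s\ge0$ we have $\widehat H_s(t)=A^{\mathrm{VS}}_{2s+3}(t)$.
\end{theorem}

For instance, $h_1=1+3z$, $h_2=3+10z$, $h_3=12+42z$. Hence $\widehat H_1=(1-t)^2+3t=1+t+t^2$. Also $H_2=(1+3z)(12+42z)-(3+10z)^2=3+18z+26z^2$, and $\widehat H_2=3(1-t)^4+18t(1-t)^2+26t^2=3+6t+8t^2+6t^3+3t^4$.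

\subsection*{Outline}
Section~\ref{sec:form} rewrites $f_n(-1,t)$ and the sum in Theorem~\ref{thm:two} through one Pfaffian $\Phi_s(t_1,t_2)$ of values of a skew bilinear form and computes the case $s=1$ by hand. Section~\ref{sec:factor} proves $\Phi_s(t_1,t_2)=\widehat H_s(t_1)\widehat H_s(t_2)$; no matrices with symmetry enter up to this point. They enter in Section~\ref{sec:RS} through the refined enumeration of VSASMs by Razumov and Stroganov \cite{RS}, the only published theorem, apart from textbook facts, that we use without proof. From it we extract a three-term relation for $A^{\mathrm{VS}}_{2s+3}(t)$, which in Section~\ref{sec:hankel} locates all zeros of $H_s$.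

\section{Pfaffian identities}\label{sec:pf}

For a skew-symmetric matrix $M=(m_{ij})$ of size $2r$,
\[
\operatorname{Pf}M=\sum\pm\, m_{i_1j_1}\cdots m_{i_rj_r},
\]
summed over all partitions of $\{1,\dots,2r\}$ into pairs $i_l<j_l$, the sign being that of the permutation $i_1j_1\cdots i_rj_r$. The empty Pfaffian is $1$. We write $M_I$ for the principal submatrix of a skew matrix on the index set $I$, and $T_I$ for the submatrix of a rectangular matrix $T$ formed by the columns in $I$, in increasing order. We use the following standard facts.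
\begin{itemize}
\item[(P1)] Permuting rows and columns simultaneously multiplies $\operatorname{Pf}M$ by the sign of the permutation, and $\operatorname{Pf}(d_id_jm_{ij})=d_1\cdots d_{2r}\operatorname{Pf}M$.
\item[(P2)] $\operatorname{Pf}M=\sum_{j=2}^{2r}(-1)^jm_{1j}\operatorname{Pf}M_{\{2,\dots,2r\}\setminus\{j\}}$. In particular, if $m_{12}$ is the only nonzero entry of the first row, then $\operatorname{Pf}M=m_{12}\operatorname{Pf}M_{\{3,\dots,2r\}}$.
\item[(P3)] The Pfaffian of a block diagonal matrix with skew blocks of even size is the product of the Pfaffians, and $\operatorname{Pf}\left(\begin{smallmatrix}0&Y\\-Y^T&0\end{smallmatrix}\right)=(-1)^{\binom r2}\det Y$ for an $r\times r$ matrix $Y$.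
\item[(P4)] If $m_{ij}=1$ for all $i<j$, then $\operatorname{Pf}M=1$: by (P2) and induction it is $1-1+\dots+1$ with $2r-1$ terms.
\item[(P5)] For a skew bilinear form, $\operatorname{Pf}(\langle g_i,g_j\rangle)$ is multilinear in $(g_1,\dots,g_{2r})$, since each term uses each index once, and alternating by (P1).
\end{itemize}
Two multilinear alternating functions of a tuple of vectors are equal as soon as they agree on tuples of basis vectors with increasing indices. This gives the Pfaffian analogue of the Cauchy--Binet formula.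

\begin{lemma}\label{lem:CB}
Let $T$ be a $2r\times d$ matrix and $\kappa$ a skew $d\times d$ matrix. Then $\operatorname{Pf}(T\kappa T^T)=\sum_J\operatorname{Pf}(\kappa_J)\det T_J$, summed over all $2r$-subsets $J$ of the columns.
\end{lemma}

\begin{proof}
Both sides are multilinear and alternating in the rows of $T$, the left side by (P5). If the rows are unit vectors $e_{j_1},\dots,e_{j_{2r}}$ with $j_1<\dots<j_{2r}$, both sides equal $\operatorname{Pf}(\kappa_{\{j_1,\dots,j_{2r}\}})$.
\end{proof}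

The matrices that we must evaluate are leading blocks of infinite matrices with a known generating function. The next lemma recovers such a block from values of the generating function. Put $\Delta(x)=\prod_{i<j}(x_j-x_i)$.

\begin{lemma}\label{lem:ct}
Let $R$ be an integral domain and $x_1,\dots,x_d$ indeterminates.
\begin{enumerate}
\item[(a)] If $\theta_1,\dots,\theta_d\in R[[x]]$, then $\det(\theta_j(x_i))/\Delta(x)$ is a power series with constant term $\det\bigl([x^p]\theta_j\bigr)_{0\le p\le d-1,\ 1\le j\le d}$.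
\item[(b)] If $d$ is even and $\mathcal K(x,y)=\sum_{p,q\ge0}\kappa_{pq}x^py^q$ with $(\kappa_{pq})$ skew, then $\operatorname{Pf}(\mathcal K(x_i,x_j))/\Delta(x)$ is a power series with constant term $\operatorname{Pf}(\kappa_{pq})_{0\le p,q\le d-1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
For a set $J=\{p_1<\dots<p_d\}$ of nonnegative integers, $\det(x_i^{p_l})$ is an alternating homogeneous polynomial, hence equal to $\Delta(x)s_J(x)$ with $s_J$ homogeneous of degree $\|J\|-\binom d2$. This degree is positive unless $J=\{0,\dots,d-1\}$, in which case $s_J=1$ by Vandermonde's formula. Truncate the series at exponents $\le e$ and apply the Cauchy--Binet formula in case (a) and Lemma~\ref{lem:CB} with $T=(x_i^p)$ in case (b). Truncation does not change terms of total degree $\le e$, and only finitely many $J$ have a given $\|J\|$. Letting $e\to\infty$ we get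
\[
\det(\theta_j(x_i))=\Delta(x)\sum_J s_J\det\bigl([x^p]\theta_j\bigr)_{p\in J},\qquad
\operatorname{Pf}(\mathcal K(x_i,x_j))=\Delta(x)\sum_J s_J\operatorname{Pf}(\kappa_J),
\]
and only $J=\{0,\dots,d-1\}$ contributes to the constant term of the sums.
\end{proof}

The source of the product in Theorem~\ref{thm:two} is the following identity, which for $r=1$ reads $\frac{(a_2-a_1)(b_2-b_1)}{x_2-x_1}$ on both sides.

\begin{lemma}[Okada; Ishikawa--Okada--Tagawa--Zeng]\label{lem:okada}
Let $x_i,a_i,b_i$ $(1\le i\le2r)$ be indeterminates, and let $\mathcal V(x;a)$ be the $2r\times 2r$ matrix with $i$-th row $(1,x_i,\dots,x_i^{r-1},a_i,a_ix_i,\dots,a_ix_i^{r-1})$. Then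
\[
\operatorname{Pf}\left(\frac{(a_j-a_i)(b_j-b_i)}{x_j-x_i}\right)_{1\le i,j\le 2r}=\frac{\det\mathcal V(x;a)\,\det\mathcal V(x;b)}{\Delta(x)} .
\]
\end{lemma}

\begin{proof}
Each term of the Pfaffian uses the index $i$ once, and each determinant is linear in its $i$-th row. So both sides are affine in each $a_i$ and each $b_i$ separately, and it suffices to take all $a_i,b_i\in\{0,1\}$.

Suppose that the number of $i$ with $a_i=1$ is not $r$. A nonzero entry on the left has $a_i\ne a_j$, so no partition into pairs contributes. On the right, the rows of $\mathcal V(x;a)$ have the form $(v,v)$ or $(v,0)$ with $v$ of length $r$, and more than $r$ rows have the same form, so they are dependent. Both sides vanish; the same argument applies to $b$.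

Now let exactly $r$ of the $a_i$ and $r$ of the $b_i$ be $1$. Let $I_1,I_2,I_3,I_4$ be the sets of $i$ with $(a_i,b_i)=(1,1),(1,0),(0,0),(0,1)$. Then $|I_1|=|I_3|=k$ and $|I_2|=|I_4|=l$ with $k+l=r$. A permutation of the indices multiplies the left side by its sign and the right side by the cube of its sign, so we may assume that the indices come in the order $I_1,I_2,I_3,I_4$. Let $\Delta_p$ be the Vandermonde product on $I_p$ and $\Delta_{pq}=\prod_{i\in I_p,\,j\in I_q}(x_j-x_i)$.

\emph{Left side.} A nonzero entry needs $a_i\neq a_j$ and $b_i\ne b_j$. For $i\in I_1$, $j\in I_3$ the entry is $1/(x_j-x_i)$, and for $i\in I_2$, $j\in I_4$ it is $-1/(x_j-x_i)$. So the matrix has the form in (P3) with $Y$ block diagonal. Cauchy's determinant is $\det\bigl(\frac1{y_j-x_i}\bigr)_{k\times k}=(-1)^{\binom k2}\Delta(x)\Delta(y)/\prod_{i,j}(y_j-x_i)$. Hence the left side is $(-1)^e\Delta_1\Delta_2\Delta_3\Delta_4/(\Delta_{13}\Delta_{24})$ with $e=\binom r2+\binom k2+\binom l2+l\equiv kl+l \pmod 2$,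 because $\binom r2=\binom k2+\binom l2+kl$.

\emph{Right side.} Subtracting the last $r$ columns of $\mathcal V(x;a)$ from the first $r$ turns the first $r$ rows into $(0,v)$, while the last $r$ rows are $(v,0)$. So $\det\mathcal V(x;a)=(-1)^{r}(\Delta_1\Delta_2\Delta_{12})(\Delta_3\Delta_4\Delta_{34})$. In $\mathcal V(x;b)$ we first move the $l$ rows of $I_4$ past the $r$ rows of $I_2$ and $I_3$, and get $\det\mathcal V(x;b)=(-1)^{rl}(-1)^r(\Delta_1\Delta_4\Delta_{14})(\Delta_2\Delta_3\Delta_{23})$. The denominator is $\prod_p\Delta_p\prod_{p<q}\Delta_{pq}$. So the right side is $(-1)^{rl}\Delta_1\Delta_2\Delta_3\Delta_4/(\Delta_{13}\Delta_{24})$, and $rl=kl+l^2\equiv kl+l$.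
\end{proof}

\section{A skew form on Laurent polynomials}\label{sec:form}

\subsection*{Sums of maximal minors}
The Pfaffian \eqref{eq:deff} has size about $3n$. We first remove the matrix $S_N$, whose only role is to produce the coefficient $1$ for every minor of $B$.

\begin{lemma}\label{lem:minors}
$f_n(\tau,t)=\sum_I\det B_I$, summed over all $n$-subsets $I$ of $\{1,\dots,N\}$.
\end{lemma}

\begin{proof}
Since the upper left block is zero, in a nonzero term of \eqref{eq:deff} the first $n$ indices are paired with the columns in some $n$-set $I$, and the columns in $I^c$ are paired among themselves. The terms with a given $I$ form the Pfaffian of the matrix in which only the entries of $(J_nB)_I$, of its negative transpose, and of $(S_N)_{I^c}$ are kept. Reordering the columns as $I,I^c$ has sign $(-1)^{\|I\|-\binom{n+1}2}$ and makes this matrix block diagonal. By (P3) and $\det(J_nB)_I=(-1)^{\binom n2}\det B_I$, the two signs $(-1)^{\binom n2}$ cancel, and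
\[
f_n=\sum_I(-1)^{\|I\|-\binom{n+1}2}\det B_I\,\operatorname{Pf}(S_N)_{I^c}.
\]
Let $N-n=2d$. For $i<j$ the entry of $S_N$ is $-(-1)^i(-1)^j$, so (P1) and (P4) give $\operatorname{Pf}(S_N)_{I^c}=(-1)^{d+\|I^c\|}$, with $\|I^c\|=\binom{N+1}2-\|I\|$. The total exponent is $\binom{N+1}2-\binom{n+1}2+d=d(2n+2d+1)+d$, which is even.
\end{proof}

For polynomials $g_1,\dots,g_d$ in $u$, let $\Sigma(g_1,\dots,g_d)$ be the sum of all $d\times d$ minors of the matrix whose rows are their coefficient vectors; appending zero columns does not change it. Let $n\ge2$. The first row of $B$ is the first unit vector and the other rows vanish in column $1$, so we may delete row $1$ and column $1$. The entry of row $l+2$ in column $q+2$ is $\tau^{q-l}\bigl(\binom l{q-l}+t\binom l{q-l-1}\bigr)$, the coefficient of $u^q$ in $u^l(1+\tau u)^l(1+t\tau u)$. These polynomials have degree at most $2n-3\le N-2$, so no coefficient is cut off; this is where $N\ge 2n-1$ is used. Setting $\tau=-1$, we obtain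
\begin{equation}\label{eq:fsum}
f_n(-1,t)=\Sigma(g_0,\dots,g_{n-2}),\qquad g_l=w^l(1-tu),\qquad w=u(1-u).
\end{equation}

A sum of minors can be turned back into a Pfaffian, now of size about $n$. Let $\mathbb K$ be a field of characteristic zero that contains our parameters, and let $\langle\cdot,\cdot\rangle$ be the skew bilinear form on $\mathbb K[u,u^{-1}]$ with
\[
\langle u^a,u^b\rangle=\operatorname{sgn}(b-a).
\]

\begin{lemma}\label{lem:gram}
Let $g_1,\dots,g_d\in\mathbb K[u]$. If $d$ is even, then $\Sigma(g_1,\dots,g_d)=\operatorname{Pf}(\langle g_i,g_j\rangle)$. If $d$ is odd and $g_2(1)=\dots=g_d(1)=0$, then $\Sigma(g_1,\dots,g_d)=g_1(1)\operatorname{Pf}(\langle g_i,g_j\rangle)_{2\le i,j\le d}$.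
\end{lemma}

\begin{proof}
For even $d$ both sides are multilinear and alternating, and for $u^{k_1},\dots,u^{k_d}$ with $k_1<\dots<k_d$ both equal $1$ by (P4). For odd $d$ and arbitrary $g_i$, border the matrix $(\langle g_i,g_j\rangle)$ by the first row $(0,g_1(1),\dots,g_d(1))$ and the corresponding first column. Its Pfaffian is again multilinear and alternating and equals $1$ on increasing monomials, so it equals $\Sigma(g_1,\dots,g_d)$. Under the hypothesis, (P2) gives the claim.
\end{proof}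

\subsection*{The numbers $\langle w^i,w^j\rangle$}
Put $\bar r(u)=r(1/u)$. Since $\operatorname{sgn}(b-(a+c))=\operatorname{sgn}((b-c)-a)$, we have
\begin{equation}\label{eq:adj}
\langle rp,p'\rangle=\langle p,\bar rp'\rangle ;
\end{equation}
in particular $\langle up,up'\rangle=\langle p,p'\rangle$. So a common factor $r$ of both arguments acts only through $\bar rr$, which is a polynomial in $q=u+u^{-1}$. Now $\bar ww=(1-u)(1-u^{-1})=2-q$ has degree one in $q$, so every such polynomial is a polynomial in $\bar ww$. From $(1-tu)(1-t/u)=1+t^2-tq$ and $w+\bar w=q-q^2+2$ we get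
\begin{equation}\label{eq:ww}
(1-tu)(1-t/u)=(1-t)^2+t\,\bar ww,\qquad(\bar ww)^2-3\bar ww+\bar w+w=0,
\end{equation}
the latter because $(2-q)^2-3(2-q)=q^2-q-2$. Put $a_{ij}=\langle w^i,w^j\rangle$ for $i,j\ge0$. By \eqref{eq:adj}, $\langle w^i,\bar w^kw^l\,w^j\rangle=a_{i+k,j+l}$. The first identity in \eqref{eq:ww} therefore expresses all entries that we need through the $a_{ij}$, and the second is a recurrence for the $a_{ij}$. To remove signs, let $\alpha_{ij}=(-1)^{i+j-1}a_{ij}$, and $\alpha_{ij}=0$ if an index is negative.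

\begin{lemma}\label{lem:alpha}
We have $a_{0j}=\alpha_{0j}=0$ and $a_{1j}=\alpha_{1j}=\delta_{j2}$ for all $j\geq 0$,
\begin{equation}\label{eq:rec}
\alpha_{pq}=3\alpha_{p-1,q-1}+\alpha_{p-2,q-1}+\alpha_{p-1,q-2}\qquad(p,q\ge2),
\end{equation}
and
\begin{equation}\label{eq:gf}
\sum_{i,j\ge1}\alpha_{ij}X^iY^j=\frac{XY(Y-X)}{D(X,Y)},\qquad D(X,Y)=1-3XY-X^2Y-XY^2 .
\end{equation}
\end{lemma}

\begin{proof}
For $j\ge1$ the polynomial $w^j$ has no constant term, so $a_{0j}$ is the sum of its coefficients, $w^j(1)=0$; also $a_{00}=0$. Then $a_{10}=a_{11}=0$ by skew symmetry. For $j\ge2$ the polynomial $w^j$ is divisible by $u^2$, so $a_{1j}=\langle u,w^j\rangle-\langle u^2,w^j\rangle=w^j(1)-\bigl(w^j(1)-[u^2]w^j\bigr)=\delta_{j2}$. Multiplying the second identity in \eqref{eq:ww} by $w^j$ and pairing with $w^i$ gives $a_{i+2,j+2}-3a_{i+1,j+1}+a_{i+1,j}+a_{i,j+1}=0$, which is \eqref{eq:rec}. The coefficient of $X^pY^q$ in $D\sum\alpha_{ij}X^iY^j$ is the difference of the two sides of \eqref{eq:rec}.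 It vanishes for $p,q\ge2$; for $p=1$ it is $\alpha_{1q}=\delta_{q2}$, and for $q=1$ it is $\alpha_{p1}=-\delta_{p2}$. So the product is $XY^2-X^2Y$.
\end{proof}

The value $\tau=-1$ is used here through $w(1)=0$. For $w=u(1+\tau u)$ one has $\langle1,w^j\rangle=(1+\tau)^j$ for $j\ge1$, so for $\tau\ne-1$ the boundary values in Lemma~\ref{lem:alpha} and the hypothesis in the odd case of Lemma~\ref{lem:gram} are lost.

\subsection*{The two-parameter Pfaffian}
For $s\ge0$ let
\[
\Phi_s(t_1,t_2)=\operatorname{Pf}\bigl(\langle w^i(1-t_1u)(1-t_2u),\,w^j(1-t_1u)(1-t_2u)\rangle\bigr)_{1\le i,j\le2s}.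
\]
By \eqref{eq:adj} and \eqref{eq:ww}, its $(i,j)$ entry is
\begin{equation}\label{eq:entry}
(1-t_1)^2(1-t_2)^2a_{ij}+\bigl[t_1(1-t_2)^2+t_2(1-t_1)^2\bigr]a_{i+1,j+1}+t_1t_2\,a_{i+2,j+2}.
\end{equation}

\begin{proposition}\label{prop:red}
For $s\ge0$, the sum of the maximal minors of $\mathcal B_s(t_1,t_2)$ is $(1-t_1)(1-t_2)\Phi_s(t_1,t_2)$, and
\[
f_{2s+2}(-1,t)=(1-t)\,\Phi_s(t,0),\qquad f_{2s+3}(-1,t)=t\,\Phi_s(t,1).
\]
\end{proposition}

\begin{proof}
Among the $2s+1$ rows of $\mathcal B_s$, only the polynomial with $i=0$ is nonzero at $u=1$, with value $(1-t_1)(1-t_2)$. The odd case of Lemma~\ref{lem:gram} gives the first statement, and by \eqref{eq:fsum} its case $t_2=0$ is the formula for $f_{2s+2}$.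

For $n=2s+3$, \eqref{eq:fsum} and the even case of Lemma~\ref{lem:gram} give $f_n(-1,t)=\operatorname{Pf}(\langle g_i,g_j\rangle)_{0\le i,j\le 2s+1}$. By \eqref{eq:ww} and Lemma~\ref{lem:alpha}, $\langle g_0,g_j\rangle=(1-t)^2a_{0j}+ta_{1,j+1}=t\delta_{j1}$. So (P2) gives $f_n(-1,t)=t\operatorname{Pf}(\langle g_i,g_j\rangle)_{2\le i,j\le2s+1}$. Finally $g_{i+1}=u\cdot w^i(1-u)(1-tu)$, and the factor $u$ can be dropped from both arguments.
\end{proof}

\begin{example}\label{ex:s1}
Let $s=1$, so that $\Phi_1$ is the single entry \eqref{eq:entry} with $(i,j)=(1,2)$. By \eqref{eq:rec}, $\alpha_{12}=1$, $\alpha_{23}=3\alpha_{12}+\alpha_{02}+\alpha_{11}=3$, $\alpha_{34}=3\alpha_{23}+\alpha_{13}+\alpha_{22}=9$, and here $a=\alpha$. Because $1,3,9$ is a geometric progression, the entry factors: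
\[
\Phi_1(t_1,t_2)=\bigl((1-t_1)^2+3t_1\bigr)\bigl((1-t_2)^2+3t_2\bigr)=A_5^{\mathrm{VS}}(t_1)A_5^{\mathrm{VS}}(t_2).
\]
Proposition~\ref{prop:red} then yields $f_4(-1,t)=(1-t)(1+t+t^2)$ and $f_5(-1,t)=3t(1+t+t^2)$. The argument does not extend entry by entry: $\alpha_{24}=3\alpha_{13}+\alpha_{03}+\alpha_{12}=1$ and $\alpha_{45}=3\alpha_{34}+\alpha_{24}+\alpha_{33}=28$, so the $(2,3)$ entry involves $3,9,28$ and is not a product. What does factor is the generating function of the entries.
\end{example}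

\section{Factorization into Hankel determinants}\label{sec:factor}

To apply Lemma~\ref{lem:okada} we need a kernel whose denominator is a difference $y-x$, whereas \eqref{eq:gf} has the denominator $D(X,Y)$. The two are related by a change of variables of degree three. Let $\gamma(X)=(1+X)^3/X=X^{-1}+3+3X+X^2$. Then
\[
\gamma(X)-\gamma(Y)=(Y-X)\Bigl(\frac1{XY}-3-X-Y\Bigr)=\frac{(Y-X)D(X,Y)}{XY}.
\]
With $x=1/\gamma(X)$ and $y=1/\gamma(Y)$ the left side is $(y-x)/(xy)$, so
\begin{equation}\label{eq:D}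
\frac1{D(X,Y)}=\frac{xy\,(Y-X)}{XY\,(y-x)},\qquad x=\frac X{(1+X)^3},\quad y=\frac Y{(1+Y)^3}.
\end{equation}
Let $X(x)=x+3x^2+\cdots$ be the unique power series with $X=x(1+X)^3$; it inverts this change of variables. The numbers \eqref{eq:defh} are coefficients of a quadratic expression in $X(x)$.

\begin{lemma}\label{lem:lagrange}
Let $h(x)=\sum_{k\ge1}h_k(z)x^k$ and $X=X(x)$. Then
\[
h(x)=(1+3z)X+zX^2=X-\frac zX+\frac zx-3z .
\]
\end{lemma}

\begin{proof}
The second equality is $1/x=X^{-1}+3+3X+X^2$ multiplied by $z$. For the first we use Lagrange inversion for Laurent series. The residue of a formal differential is unchanged by the substitution $x=X/(1+X)^3$, and exact differentials have residue zero. So for $k\ge1$ and any integer $p$,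
\[
[x^k]X^p=\operatorname{Res}\frac{X^p\,dx}{x^{k+1}}=\frac1k\operatorname{Res}\frac{d(X^p)}{x^k}=\frac pk[X^{k-p}](1+X)^{3k}=\frac pk\binom{3k}{k-p}.
\]
Taking $p=\pm1$ shows that $[x^k](X-z/X)=h_k(z)$ for $k\ge1$. The terms $z/x-3z$ do not contribute to these coefficients, and $(1+3z)X+zX^2$ has no terms of degree $\le0$.
\end{proof}

\begin{proposition}\label{prop:factor}
For $s\ge0$ we have $\Phi_s(t_1,t_2)=\widehat H_s(t_1)\widehat H_s(t_2)$.
\end{proposition}

\begin{proof}
Both sides are polynomials, so we may treat $t_1,t_2$ as indeterminates. Put $z_\nu=t_\nu/(1-t_\nu)^2$, $\nu=1,2$, and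
\[
K_{ij}=\alpha_{ij}+(z_1+z_2)\alpha_{i+1,j+1}+z_1z_2\,\alpha_{i+2,j+2}\qquad(i,j\ge-1).
\]
By \eqref{eq:entry} the entries of the matrix of $\Phi_s$ are $(1-t_1)^2(1-t_2)^2(-1)^{i+j-1}K_{ij}$. By (P1) the signs contribute $(-1)^s(-1)^{1+2+\dots+2s}=(-1)^{s+s(2s+1)}=1$. So we must show
\begin{equation}\label{eq:K}
\operatorname{Pf}(K_{ij})_{1\le i,j\le2s}=H_s(z_1)H_s(z_2),
\end{equation}
where $z_1,z_2$ are now indeterminates and all series have coefficients in $\mathbb Q[z_1,z_2]$.

\emph{Two extra indices.} We have defined $K_{ij}$ from $i,j=-1$ on because then each of its three terms runs through all nonzero $\alpha_{pq}$, and the generating function becomes a multiple of \eqref{eq:gf}. The extra indices cost only a known factor: by Lemma~\ref{lem:alpha}, $K_{-1,j}=z_1z_2\alpha_{1,j+2}=z_1z_2\delta_{j0}$, so (P2) gives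
\begin{equation}\label{eq:extra}
\operatorname{Pf}(K_{ij})_{-1\le i,j\le2s}=z_1z_2\operatorname{Pf}(K_{ij})_{1\le i,j\le2s}.
\end{equation}

\emph{The kernel.} The three terms of $K_{ij}$ contribute \eqref{eq:gf} times $XY$, $z_1+z_2$ and $z_1z_2/(XY)$. Hence
\[
\mathcal K(X,Y):=\sum_{i,j\ge-1}K_{ij}X^{i+1}Y^{j+1}=\frac{(Y-X)(XY+z_1)(XY+z_2)}{D(X,Y)}.
\]
Each factor $XY+z$ is a divided difference: for $\beta_z(X)=X-z/X$ we have $\beta_z(Y)-\beta_z(X)=(Y-X)(XY+z)/(XY)$. Together with \eqref{eq:D} this gives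
\[
\mathcal K(X,Y)=Xx\cdot Yy\cdot\frac{\bigl(\beta_{z_1}(Y)-\beta_{z_1}(X)\bigr)\bigl(\beta_{z_2}(Y)-\beta_{z_2}(X)\bigr)}{y-x},
\]
which is the shape required by Lemma~\ref{lem:okada}, with one parameter in each factor.

\emph{Evaluation.} Let $r=s+1$, take indeterminates $x_1,\dots,x_{2r}$, and put $X_i=X(x_i)$. Let $\mathcal V_z$ be the matrix $\mathcal V(x;a)$ with $a_i=\beta_z(X_i)$. By (P1) and Lemma~\ref{lem:okada}, in the fraction field of the power series ring,
\[
\frac{\operatorname{Pf}\mathcal K(X_i,X_j)}{\Delta(X)}=\frac{\prod_ix_i\det\mathcal V_{z_1}}{\Delta(x)}\cdot\frac{\prod_ix_i\det\mathcal V_{z_2}}{\Delta(x)}\cdot\prod_i\frac{X_i}{x_i}\cdot\prod_{i<j}\frac{x_j-x_i}{X_j-X_i}.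
\]
By Lemma~\ref{lem:ct}(b), the left side is a power series in the $X_i$, hence in the $x_i$, with constant term $\operatorname{Pf}(K_{ij})_{-1\le i,j\le 2s}$. Since $X(x)=x+\cdots$, the last two products are power series with constant term $1$. Moreover $\prod_ix_i\det\mathcal V_z=\det(\theta_j(x_i))$ for the $2r$ series $x,\dots,x^r,\ x\beta,\dots,x^r\beta$, where $\beta=\beta_z(X(x))$; these are power series because $x/X(x)$ is one. By Lemma~\ref{lem:ct}(a),
\[
\operatorname{Pf}(K_{ij})_{-1\le i,j\le 2s}=W(z_1)W(z_2),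
\]
where $W(z)$ is the determinant of the coefficients of $x^0,\dots,x^{2r-1}$ in these $2r$ series.

\emph{Computation of $W$.} Index the rows by the exponent $p$ and the columns by the series. By Lemma~\ref{lem:lagrange}, $\beta=h-z/x+3z$, so
\[
x^j\beta=-zx^{j-1}+3zx^j+x^jh\qquad(1\le j\le r).
\]
The columns of $x,\dots,x^r$ are unit vectors; deleting them with the rows $p=1,\dots,r$ costs a sign that depends only on $r$. There remain the row $p=0$, equal to $(-z,0,\dots,0)$, and the rows $p=r+i$, $1\le i\le s$, with entry $h_{r+i-j}$ in column $j$. Expand along the row $p=0$ and renumber the columns $j=2,\dots,r$ by $j'=r+1-j$; the entries become $h_{i+j'-1}$ with $1\le i,j'\le s$. Thus $W(z)=\varepsilon_s zH_s(z)$ with a sign $\varepsilon_s$ that depends only on $s$. The sign occurs twice, so $W(z_1)W(z_2)=z_1z_2H_s(z_1)H_s(z_2)$, and \eqref{eq:K} follows from \eqref{eq:extra}.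
\end{proof}

\section{The refined enumeration and a symmetry of order three}\label{sec:RS}

It remains to evaluate $\widehat H_s$. This section collects what we need to know about $A^{\mathrm{VS}}_{2s+3}(t)$.

\begin{theorem}[Razumov--Stroganov \cite{RS}]\label{thm:RS}
For $m\ge1$ and $2\le r\le2m$, the number of VSASMs of size $2m+1$ whose $1$ in the first column is in row $r$ is
\[
\sum_{k=1}^{r-1}(-1)^{r+k-1}T_k,\qquad T_k=\frac{A^{\mathrm{VS}}_{2m-1}}{(4m-2)!}\,\frac{(2m+k-2)!\,(4m-k-1)!}{(k-1)!\,(2m-k)!}.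
\]
\end{theorem}

The alternating sum disappears after multiplication by $1+t$. Put
\[
\phi_m(t)=\sum_{j=0}^{2m-1}\binom{2m-1+j}{j}\binom{4m-2-j}{2m-1-j}t^j=[y^{2m-1}]\,(1-y)^{-2m}(1-ty)^{-2m};
\]
the two forms agree because $[y^j](1-y)^{-2m}=\binom{2m-1+j}j$. The coefficients of $\phi_m$ are symmetric under $j\mapsto2m-1-j$.

\begin{lemma}\label{lem:RS}
For $m\ge1$,
\begin{equation}\label{eq:phi}
(1+t)A^{\mathrm{VS}}_{2m+1}(t)=\frac{A^{\mathrm{VS}}_{2m-1}}{\binom{4m-2}{2m-1}}\,\phi_m(t).
\end{equation}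
In particular $A^{\mathrm{VS}}_{2m+1}(0)=A^{\mathrm{VS}}_{2m-1}$.
\end{lemma}

\begin{proof}
Let $n_r$ be the number in Theorem~\ref{thm:RS} and $n_1=n_{2m+1}=0$. Then $n_r+n_{r-1}=T_{r-1}$ for $2\le r\le2m$. Since $T_k=T_{2m+1-k}$ and the indices $k$, $2m+1-k$ have opposite parity, $\sum_{k=1}^{2m}(-1)^kT_k=0$; so the formula of Theorem~\ref{thm:RS} gives the correct value $0$ for $r=2m+1$, and $n_r+n_{r-1}=T_{r-1}$ holds there too. Hence $(1+t)A^{\mathrm{VS}}_{2m+1}(t)=\sum_{k=1}^{2m}T_kt^{k-1}$. The coefficient of $t^j$ in $\phi_m$ is $\frac{(2m-1+j)!\,(4m-2-j)!}{j!\,(2m-1-j)!\,(2m-1)!^2}$, and comparison with $T_{j+1}$ gives \eqref{eq:phi}. Finally $\phi_m(0)=\binom{4m-2}{2m-1}$.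
\end{proof}

The variable of $H_s$ is $z=t/(1-t)^2$, so we express $A^{\mathrm{VS}}_{2s+3}(t)$ through its reciprocal
\[
\xi_0(t)=\frac{(1-t)^2}t=t+t^{-1}-2 .
\]

\begin{lemma}\label{lem:G}
For $s\ge0$ there is a polynomial $G_s$ of degree $s$ with $A^{\mathrm{VS}}_{2s+3}(t)=t^sG_s(\xi_0(t))$. Its roots are simple and nonzero.
\end{lemma}

\begin{proof}
Let $m=s+1$, $A=A^{\mathrm{VS}}_{2s+3}(t)$ and $F=(1+t)A$. By \eqref{eq:phi}, $F$ is palindromic of degree $2s+1$, so $A$ is palindromic of degree $2s$. Then $t^{-s}A$ is invariant under $t\mapsto1/t$, hence a polynomial of degree $\le s$ in $t+t^{-1}$, and $G_s$ exists. Its coefficient of degree $s$ is $A(0)=A^{\mathrm{VS}}_{2s+1}\ne0$, and $G_s(0)=A(1)=A^{\mathrm{VS}}_{2s+3}\ne0$.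

The coefficients $F_j$ of $F$, proportional to those of $\phi_m$, satisfy $(j+1)(4m-2-j)F_{j+1}=(j+2m)(2m-1-j)F_j$ for all $j\ge0$. Since $j(j+1)-2m(2m-1)=(j+2m)(j+1-2m)$, this is the coefficient of $t^j$ in the hypergeometric equation
\[
t(1-t)F''+(2-4m-2t)F'+2m(2m-1)F=0 .
\]
Suppose that $\zeta$ is a multiple root of $G_s$. Choose $t^*\in\mathbb C\setminus\{0\}$ with $\xi_0(t^*)=\zeta$; then $t^*\ne1$ because $\zeta\ne0$. Now $A$, and so $F$, has a multiple zero at $t^*$. As $t^*(1-t^*)\neq0$, the equation and its derivatives give $F''(t^*)=F'''(t^*)=\dots=0$ successively, so $F=0$, a contradiction.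
\end{proof}

For example $G_0=1$ and $G_1(X)=X+3$. The link between $G_s$ and the series $X(x)$ is that $\xi_0$ splits the cubic equation that defines $X(x)$. Let $\rho(t)=(t-1)/t$. Then $\rho^2(t)=1/(1-t)$ and $\rho^3=\mathrm{id}$. Put $\xi_k=\xi_0\circ\rho^k$, so that
\[
\xi_0=\frac{(1-t)^2}t,\qquad\xi_1=\frac1{t(t-1)},\qquad\xi_2=\frac{t^2}{1-t}.
\]
From $1+\xi_0=(1-t+t^2)/t$ and $1+\xi_1=(1-t+t^2)/(t(t-1))$ we see that $\xi_0/(1+\xi_0)^3$ and $\xi_1/(1+\xi_1)^3$ both equal
\[
\chi(t)=\frac{t^2(1-t)^2}{(1-t+t^2)^3}.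
\]
Thus $\chi\circ\rho=\chi$, and $\xi_k/(1+\xi_k)^3=\chi$ for $k=0,1,2$. The three distinct functions $\xi_k$ are therefore the roots of
\begin{equation}\label{eq:cubic}
p(Z)=(1+Z)^3-Z/\chi=Z^3+3Z^2+(3-1/\chi)Z+1\in\mathbb C(t)[Z].
\end{equation}
The following relation says that the differential $X^sG_s(X)\,dX$, summed over the three solutions $X$ of $X/(1+X)^3=x$, gives zero. We write $'$ for $d/dt$.

\begin{proposition}\label{prop:three}
For $s\ge0$ we have $\sum_{k=0}^2\xi_k^s\,G_s(\xi_k)\,\xi_k'=0$.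
\end{proposition}

\begin{example}\label{ex:three}
For $s=0$ this is the derivative of $\xi_0+\xi_1+\xi_2=-3$. For $s=1$, Newton's identities for \eqref{eq:cubic} give $\sum\xi_k^2=9-2(3-1/\chi)=3+2/\chi$ and $\sum\xi_k^3=-3(3+2/\chi)+3(3-1/\chi)-3=-3-9/\chi$. So $\sum\xi_k(\xi_k+c)\xi_k'=(c-3)(1/\chi)'$ for a constant $c$, which vanishes exactly for $c=3$, in agreement with $G_1=X+3$.
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:three}]
Let $m=s+1$, $M=2m$, $\phi=\phi_m$. Since $\xi_0'=(t^2-1)/t^2$, Lemma~\ref{lem:G} gives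
\[
\xi_0^sG_s(\xi_0)\xi_0'=\frac{(1-t)^{2s}}{t^{2s}}A^{\mathrm{VS}}_{2s+3}(t)\,\frac{t^2-1}{t^2}=-\frac{(1-t)^{M-1}}{t^{M}}(1+t)A^{\mathrm{VS}}_{2s+3}(t),
\]
which by \eqref{eq:phi} is a constant multiple of $\omega(t)=(1-t)^{M-1}t^{-M}\phi(t)$. By the chain rule the $k$-th term of the sum arises from the $0$-th by $\psi\mapsto(\psi\circ\rho^k)(\rho^k)'$. So we must show $\sum_k\omega(\rho^k)(\rho^k)'=0$.

The second form of $\phi_m$ is a residue, and the three terms will be the residues of one differential at its three poles. Fix $t\in\mathbb C\setminus\{0,1\}$ and let $\eta_t=dy/[y(1-y)(1-ty)]^M$. The denominator has degree $3M\ge2$, so the residues at $y=0,1,1/t$ sum to zero. We have $\operatorname{Res}_{y=0}\eta_\lambda=\phi(\lambda)$ for every $\lambda$.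

Put $y=1-v$. Then $y(1-y)(1-ty)=(1-t)\,v(1-v)\bigl(1-\frac t{t-1}v\bigr)$ and $dy=-dv$, so $\operatorname{Res}_{y=1}\eta_t=-(1-t)^{-M}\phi\bigl(\frac t{t-1}\bigr)$. By the symmetry of the coefficients, $\phi\bigl(\frac t{t-1}\bigr)=\bigl(\frac t{t-1}\bigr)^{M-1}\phi(\rho)$.

Put $y=v/t$. Then $\eta_t=t^{M-1}dv/[v(1-v)(1-v/t)]^M$, and the previous formula with $1/t$ in place of $t$ gives $\operatorname{Res}_{y=1/t}\eta_t=-t^{M-1}(1-1/t)^{-M}\phi\bigl(\frac1{1-t}\bigr)=-t^{2M-1}(t-1)^{-M}\phi(\rho^2)$.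

Since $M$ is even, $(1-t)^{-M}=(t-1)^{-M}$, and the residue theorem reads
\begin{equation}\label{eq:res}
\phi(t)-t^{M-1}(t-1)^{1-2M}\phi(\rho)-t^{2M-1}(t-1)^{-M}\phi(\rho^2)=0 .
\end{equation}
On the other hand, $1-\rho=1/t$ and $\rho'=1/t^2$ give $\omega(\rho)\rho'=t^{-1}(t-1)^{-M}\phi(\rho)$, while $1-\rho^2=t/(t-1)$ and $(\rho^2)'=(1-t)^{-2}$ give $\omega(\rho^2)(\rho^2)'=t^{M-1}(t-1)^{-1}\phi(\rho^2)$. Also $\omega(t)=-(t-1)^{M-1}t^{-M}\phi(t)$, as $M-1$ is odd. So $\sum_k\omega(\rho^k)(\rho^k)'$ is the left side of \eqref{eq:res} times $-(t-1)^{M-1}t^{-M}$.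
\end{proof}

\section{Evaluation of the Hankel determinant}\label{sec:hankel}

Theorem~\ref{thm:hankel} is equivalent to $H_s(z)=z^sG_s(1/z)$, since $(1-t)^{2s}z^s=t^s$ for $z=1/\xi_0$. The right side has degree $s$ and $s$ distinct zeros, and $\deg H_s\le s$. So we show that $H_s$ vanishes at these zeros and then fix the constant.

\subsection*{The zeros}
A Hankel determinant vanishes when the series has an unusually good rational approximation. Precisely, suppose that $P,Q$ are polynomials of degree $\le s-1$ with $Q=\sum_jQ_jx^j\neq0$ and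
\begin{equation}\label{eq:pade}
P(x)+Q(x)h(x)=O(x^{2s}).
\end{equation}
The coefficients of $x^s,\dots,x^{2s-1}$ give $\sum_{j=0}^{s-1}Q_jh_{s+i-j}=0$ for $0\le i\le s-1$. The matrix $(h_{s+i-j})_{0\le i,j\le s-1}$ is the matrix of $H_s$ with its columns reversed, so $H_s(z)=0$.

To find $P$ and $Q$, view \eqref{eq:pade} in the variable $X$. After multiplication by $(1+X)^{3(s-1)}$, any expression $\lambda_0(x)+\lambda_1(x)X+\lambda_2(x)X^2$ with $\deg\lambda_l\le s-1$ becomes a polynomial in $X$ of degree $\le3s-1$, and it is $O(x^{2s})$ when this polynomial has the form $X^{2s}R(X)$. Since $h=(1+3z)X+zX^2$, the expression is of the form $P+Qh$ when $z\lambda_1=(1+3z)\lambda_2$. We shall see that this condition involves $z$ and $R$ only through the product $(1-zX)R(X)$, and that it holds when this product is $G_s$.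

\begin{proposition}\label{prop:zeros}
Let $s\ge1$ and let $\zeta$ be a root of $G_s$. Then $H_s(1/\zeta)=0$.
\end{proposition}

\begin{proof}
Let $z=1/\zeta$ and $G_s(X)=(1-zX)R(X)$, so $R\ne0$ and $\deg R= s-1$. Put $L=X^{2s}R$, of degree $3s-1$.

\emph{A basis.} Let $X$ be an indeterminate and $x=X/(1+X)^3$. The $3s$ polynomials
\[
(1+X)^{3(s-1)}x^kX^l=X^{k+l}(1+X)^{3(s-1-k)}\qquad(0\le k\le s-1,\ 0\le l\le2)
\]
have degree $\le3s-1$. They are linearly independent: a relation means $\lambda_0(x)+\lambda_1(x)X+\lambda_2(x)X^2=0$ with polynomials $\lambda_l$; substituting $X=\xi_k$ shows that $\lambda_0(\chi)+\lambda_1(\chi)Z+\lambda_2(\chi)Z^2$ has three distinct roots, so all $\lambda_l(\chi)$ vanish, and $\lambda_l=0$ because $\chi$ is not constant. Hence they form a basis of the polynomials of degree $\le3s-1$, and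
\begin{equation}\label{eq:L}
\frac{L(X)}{(1+X)^{3(s-1)}}=\lambda_0(x)+\lambda_1(x)X+\lambda_2(x)X^2,\qquad\deg\lambda_l\le s-1 .
\end{equation}

\emph{Claim: $z\lambda_1=(1+3z)\lambda_2$.} We extract this combination by summing over the roots of the cubic \eqref{eq:cubic}; below $p_Z=\partial p/\partial Z$. Expanding the partial fraction decomposition $1/p(Z)=\sum_k1/\bigl(p_Z(\xi_k)(Z-\xi_k)\bigr)$ in powers of $Z^{-1}$ and comparing with $1/p(Z)=Z^{-3}-3Z^{-4}+\cdots$, we find
\[
\sum_k\frac{\xi_k^j}{p_Z(\xi_k)}=0,\ 0,\ 1,\ -3\qquad\text{for }j=0,1,2,3 .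
\]
Substitute $X=\xi_k$ in \eqref{eq:L}, multiply by $(1-z\xi_k)/p_Z(\xi_k)$ and sum over $k$. The coefficients of $\lambda_0,\lambda_1,\lambda_2$ become $0$, $-z$, $1+3z$. Since $(1-zX)L=X^{2s}G_s$ and $(1+\xi_k)^{-3}=\chi/\xi_k$, we obtain
\[
\chi^{s-1}\sum_k\frac{\xi_k^{s+1}G_s(\xi_k)}{p_Z(\xi_k)}=-z\lambda_1(\chi)+(1+3z)\lambda_2(\chi).
\]
Differentiating $(1+\xi_k)^3-\xi_k/\chi=0$ with respect to $t$ gives $p_Z(\xi_k)\xi_k'+\xi_k\chi'/\chi^2=0$, that is, $\xi_k/p_Z(\xi_k)=-\chi^2\xi_k'/\chi'$. So the left side is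
\[
-\frac{\chi^{s+1}}{\chi'}\sum_k\xi_k^sG_s(\xi_k)\xi_k',
\]
which is zero by Proposition~\ref{prop:three}. As $\chi$ is not constant, the claim follows.

\emph{Conclusion.} Since $z\ne0$, we can put $P=\lambda_0$ and $Q=\lambda_2/z$; then $\lambda_1=(1+3z)Q$ and $\lambda_2=zQ$. Substituting the series $X=X(x)$ in \eqref{eq:L} and using Lemma~\ref{lem:lagrange}, we get $P+Qh=L(X)/(1+X)^{3(s-1)}=O(x^{2s})$. If $Q$ were $0$, then $P=O(x^{2s})$ with $\deg P\le s-1$ would force $P=0$ and $L=0$, which is false. So \eqref{eq:pade} holds with $Q\ne0$.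
\end{proof}

For $s=1$ the proof reads as follows: $G_1=X+3$, $z=-1/3$, $R=3$, $L=3X^2$, $(\lambda_0,\lambda_1,\lambda_2)=(0,0,3)$, $Q=-9$, and indeed $h=-X^2/3=O(x^2)$ for this $z$.

\subsection*{The constant}
The enumeration satisfies $A^{\mathrm{VS}}_{2s+5}(0)=A^{\mathrm{VS}}_{2s+3}=A^{\mathrm{VS}}_{2s+3}(1)$. The determinants obey the same rule, which links the constants for $s$ and $s+1$.

\begin{lemma}\label{lem:const}
For $s\ge0$ we have $\widehat H_{s+1}(0)=\widehat H_s(1)$.
\end{lemma}

\begin{proof}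
Let $U(x)=X(x)/x=\sum_k\mu_kx^k$ and $V(x)=1/U(x)=\sum_k\nu_kx^k$, so $\mu_0=\nu_0=1$. By Lemma~\ref{lem:lagrange}, $h_k(z)=[x^k](X-z/X)=\mu_{k-1}-z\nu_{k+1}$ for $k\ge1$. If $H_s(z)=\sum_{j\le s}e_jz^j$, then $\widehat H_s(t)=\sum_je_jt^j(1-t)^{2s-2j}$, so $\widehat H_s(0)=e_0$ and $\widehat H_s(1)=e_s$. Hence
\[
\widehat H_{s+1}(0)=\det(\mu_{i+j})_{0\le i,j\le s},\qquad\widehat H_s(1)=\det(-\nu_{i+j+2})_{0\le i,j\le s-1}.
\]
The generating function of the first matrix is $\sum\mu_{i+j}x^iy^j=\frac{xU(x)-yU(y)}{x-y}$. Multiplying it by $V(x)V(y)$ replaces the infinite coefficient matrix $\mathcal M$ by $\Lambda \mathcal M\Lambda^T$, where $\Lambda=(\nu_{i-j})$ is lower triangular with diagonal $1$; this preserves the leading principal minors. The product is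
\[
\frac{xV(y)-yV(x)}{x-y}=\sum_{n\ge0}\nu_n\frac{xy^n-yx^n}{x-y}=1-xy\sum_{p,q\ge0}\nu_{p+q+2}x^py^q,
\]
whose coefficient matrix is block diagonal with blocks $(1)$ and $(-\nu_{p+q+2})$. Comparing the leading minors of size $s+1$ gives the lemma.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:hankel}]
By Lemma~\ref{lem:G}, $z^sG_s(1/z)$ has degree exactly $s$ (as $G_s(0)\ne0$), and its zeros are the $s$ distinct numbers $1/\zeta$ with $G_s(\zeta)=0$. By Proposition~\ref{prop:zeros} the polynomial $H_s$, of degree $\le s$, vanishes at all of them; this count is where the simplicity of the roots is needed. So $H_s(z)=\kappa_sz^sG_s(1/z)$ for a constant $\kappa_s$, that is, $\widehat H_s(t)=\kappa_st^sG_s(\xi_0(t))=\kappa_sA^{\mathrm{VS}}_{2s+3}(t)$. For $s=0$ this holds with $\kappa_0=1$. By Lemmas~\ref{lem:RS} and~\ref{lem:const},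
\[
\kappa_{s+1}A^{\mathrm{VS}}_{2s+3}=\widehat H_{s+1}(0)=\widehat H_s(1)=\kappa_sA^{\mathrm{VS}}_{2s+3},
\]
and $A^{\mathrm{VS}}_{2s+3}\ne0$, so $\kappa_s=1$ for all $s$.
\end{proof}

\begin{remark}
Only $\kappa_s^2$ enters $\Phi_s$, and the square of Lemma~\ref{lem:const} is visible on the Pfaffian side: by $a_{1j}=\delta_{j2}$, (P2) and \eqref{eq:entry},
$\Phi_{s+1}(0,0)=\operatorname{Pf}(a_{ij})_{1\le i,j\le2s+2}=\operatorname{Pf}(a_{ij})_{3\le i,j\le2s+2}=\Phi_s(1,1)$, which by Proposition~\ref{prop:factor} says $\widehat H_{s+1}(0)^2=\widehat H_s(1)^2$.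
\end{remark}

\section{Proof of Theorems~\ref{thm:main} and~\ref{thm:two}}

Proposition~\ref{prop:factor} and Theorem~\ref{thm:hankel} give, for all $s\ge0$,
\[
\Phi_s(t_1,t_2)=A^{\mathrm{VS}}_{2s+3}(t_1)\,A^{\mathrm{VS}}_{2s+3}(t_2).
\]
Theorem~\ref{thm:two} follows from the first statement of Proposition~\ref{prop:red}. For Theorem~\ref{thm:main} we use the other two statements, together with $A^{\mathrm{VS}}_{2s+3}(0)=A^{\mathrm{VS}}_{2s+1}$ from Lemma~\ref{lem:RS} and $A^{\mathrm{VS}}_{2s+3}(1)=A^{\mathrm{VS}}_{2s+3}$. If $n=2s+2$, then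
\[
f_n(-1,t)=(1-t)\,A^{\mathrm{VS}}_{2s+3}(t)\,A^{\mathrm{VS}}_{2s+3}(0)=A^{\mathrm{VS}}_{n-1}\cdot(1-t)A^{\mathrm{VS}}_{n+1}(t),
\]
and if $n=2s+3$, then
\[
f_n(-1,t)=t\,A^{\mathrm{VS}}_{2s+3}(t)\,A^{\mathrm{VS}}_{2s+3}(1)=A^{\mathrm{VS}}_n\cdot tA^{\mathrm{VS}}_n(t).
\]
As $s$ runs over the nonnegative integers, these two cases cover all $n\ge2$. \qed

\begin{thebibliography}{9}

\bibitem{Talk}
\emph{Enumeration problems of plane partitions and determinant generating functions},
\texttt{http://poisson.ms.u-tokyo.ac.jp/\textasciitilde{}mi/talks/kyoto08.pdf}.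

\bibitem{RS}
Razumov and Stroganov,
\emph{Refined enumerations of some symmetry classes of alternating-sign matrices},
Theor. Math. Phys. \textbf{141} (2004), 1609--1630.

\end{thebibliography}
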